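# Rational completely positive matrices and the fields their factorizations need

## Two theorems on factorizations over subfields of $\mathbb R$

**Theorem 1.** Let $D>1$ be an integer that is not a square and $\delta=\sqrt D>0$. For every $n\ge 12$ there is a rational completely positive $n\times n$ matrix $A$ such that, for every subfield $k\subseteq\mathbb R$,
$$A\text{ has a cp factorization over }k\iff \delta\text{ is a sum of squares in }k .$$
In particular (take $k=\mathbb Q$; already $D=2$ suffices) $A$ has no rational cp factorization.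

The words used here mean the following.

**Definition (complete positivity).** A real $n\times n$ matrix $A$ is *completely positive* (cp) if $A=BB^T$ for some real $n\times p$ matrix $B$ with nonnegative entries, for some positive integer $p$. A *rational completely positive matrix* is a completely positive matrix whose own entries are rational; the factor $B$ need not be rational.

**Definition (cp factorization over $k$).** For a subfield $k\subseteq\mathbb R$, a *cp factorization of $A$ over $k$* is $A=BB^T$ with $B$ entrywise nonnegative and with entries in $k$, with any number of columns. For $k=\mathbb Q$ we speak of a *rational cp factorization*. The number of columns need not match that of any given real factorization.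

It is useful to read $A=BB^T$ column by column. If $b_1,\dots,b_p$ are the columns of $B$, then $A=\sum_i b_ib_i^T$, a sum of rank-one matrices built from nonnegative vectors.

The theorem answers a question posed in the report "Copositivity and Complete Positivity" (https://publications.mfo.de/bitstream/handle/mfo/3616/OWR_2017_52.pdf?sequence=1&isAllowed=y): does every rational completely positive matrix have a rational cp factorization? The answer is no. A second theorem says exactly which fields matter.

**Theorem 2.** A rational matrix $A$ has a rational cp factorization if and only if it has a cp factorization over some totally real number field $K\subset\mathbb R$.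

Recall that a number field is a finite extension of $\mathbb Q$, and that it is *totally real* if every embedding of it into $\mathbb C$ has image in $\mathbb R$. The field $\mathbb Q(\sqrt2)$ is totally real, since its embeddings send $\sqrt2$ to $\pm\sqrt2$. The field $\mathbb Q(2^{1/4})$ lies in $\mathbb R$ but is not totally real, since one embedding sends $2^{1/4}$ to $i\,2^{1/4}$.

## Fields in which $\sqrt 2$ is a sum of squares

Take $D=2$ and let $A$ be the matrix of Theorem 1.

Over $k=\mathbb Q(2^{1/4})$ there is a cp factorization, because $\sqrt2=(2^{1/4})^2$.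

Over $k=\mathbb Q$ there is none, because a sum of squares in $k$ lies in $k$ and $\sqrt2\notin\mathbb Q$.

Over $k=\mathbb Q(\sqrt2)$ there is none either. If $\sqrt2=\sum_j(u_j+v_j\sqrt2)^2$ with $u_j,v_j$ rational, apply the automorphism $\sqrt2\mapsto-\sqrt2$. The result is $-\sqrt2=\sum_j(u_j-v_j\sqrt2)^2\ge0$, which is absurd.

The same argument covers every totally real field $k\subset\mathbb R$. If $\sqrt2\notin k$, then $\sqrt2$ is not a sum of squares in $k$. If $\sqrt2\in k$, the embedding $\sqrt2\mapsto-\sqrt2$ of $\mathbb Q(\sqrt2)$ extends to an embedding of $k$ into $\mathbb C$, which has real values, and it would turn a representation $\sqrt2=\sum\mu_j^2$ into $-\sqrt2=\sum(\text{real})^2$. This agrees with Theorem 2: a matrix with no rational cp factorization can have none over a totally real field.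

Several cases with a positive answer are known. For a symmetric matrix $A=(a_{ij})$ let $G(A)$ be the simple graph on $1,\dots,n$ in which $i\ne j$ are adjacent exactly when $a_{ij}\ne0$. Let the comparison matrix have diagonal entries $a_{ii}$ and off-diagonal entries $-a_{ij}$. A rational completely positive $A$ has a rational cp factorization in each of these cases:

- $G(A)$ is triangle free;
- $G(A)$ does not contain an odd cycle of length greater than $4$;
- the comparison matrix is positive semidefinite;
- $A$ is in the interior of the cone of $n\times n$ completely positive matrices.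

The second case settles $n\le4$ positively, since a graph on at most four vertices has no cycle of length greater than $4$. The argument of these notes does not decide $5\le n\le11$.

## Irrational weights are harmless

For $n=1$ the question is whether a rational $a\ge 0$ is a sum of rational squares. It is. By Lagrange's theorem a nonnegative integer is a sum of four integer squares, and if $a=u/v$ with integers $u\ge0$, $v>0$, then $a=uv/v^2$ is a sum of four rational squares. For instance $(2)=(\sqrt2)(\sqrt2)$ can be replaced by $2=1^2+1^2$. The next lemma extends this.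

**Lemma 3.** Let $A$ be a rational matrix with $A=\sum_s w_sx_sx_s^T$ (a finite sum), where the $w_s\ge0$ are real numbers and the $x_s$ are nonnegative rational vectors. Then $A$ has a rational cp factorization.

*Proof.* By Carathéodory's theorem for convex cones we may pass to a subset of the $x_sx_s^T$ that is linearly independent, with new weights $w_s\ge0$. The $w_s$ are then the unique solution of a linear system with rational coefficients and rational right-hand side, so they are rational. Write $w_s=\sum_{j=1}^4q_{sj}^2$ with $q_{sj}\in\mathbb Q$. The columns $|q_{sj}|\,x_s$ give a rational cp factorization. $\square$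

The case $n=2$ follows. If $A=\begin{pmatrix}a&b\\b&c\end{pmatrix}$ is rational and cp, then $a,b,c\ge0$ and $ac\ge b^2$. If $a=0$, then $b=0$ and $A=c\,e_2e_2^T$. If $a>0$, then
$$A=a\begin{pmatrix}1\\b/a\end{pmatrix}\begin{pmatrix}1&b/a\end{pmatrix}+\Big(c-\frac{b^2}a\Big)e_2e_2^T ,$$
and Lemma 3 applies.

So a counterexample must force irrational directions. A natural first choice is to take directions and weights in a real quadratic field $K=\mathbb Q(\delta)$: say $A=\sum_iw_ib_ib_i^T$ with $0\le b_i\in K^n$ and $0<w_i\in K$. Let $\sigma$ be the nontrivial automorphism of $K$. If every $\sigma(w_i)$ is also positive, no counterexample can result. The columns $\sqrt{w_i}\,b_i$ have entries in the field obtained from $K$ by adjoining all $\sqrt{w_i}$. That field is totally real, because an embedding sends $\sqrt{w_i}$ to a square root of $w_i$ or of $\sigma(w_i)$, both positive. Theorem 2 then gives a rational cp factorization. Hence some weight must satisfy $w_i>0>\sigma(w_i)$. The simplest such weight is $\delta$ itself, since $\sigma(\delta)=-\delta$.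

The plan is therefore to build a rational matrix that forces a summand $\delta\, b b^T$ with an irrational direction $b$.

## Coordinates in which $e_1$ and $e_2$ are conjugate

From now on $D>1$ is a nonsquare integer, $\delta=\sqrt D>0$, $K=\mathbb Q(\delta)$, and $\sigma$ is the automorphism $\delta\mapsto-\delta$. We want the irrational directions to be plain coordinate vectors. The price is a nonstandard notion of rational vector in $\mathbb R^4$.

**Definition (rational vectors).** Let
$$\Lambda=\{(\rho,\sigma\rho,\tau,\sigma\tau):\rho,\tau\in K\}\subset\mathbb R^4,\qquad \Phi=\begin{pmatrix}1&\delta\\1&-\delta\end{pmatrix}\oplus\begin{pmatrix}1&\delta\\1&-\delta\end{pmatrix}.$$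
Vectors of $\Lambda$ are called *rational*.

If $\rho=u+v\delta$ with $u,v\in\mathbb Q$, then $(\rho,\sigma\rho)=(u+v\delta,u-v\delta)$. So $\Lambda=\Phi(\mathbb Q^4)$. Since $\Phi$ is invertible, $\Lambda$ is dense in $\mathbb R^4$, and likewise $\{(\rho,\sigma\rho):\rho\in K\}$ is dense in $\mathbb R^2$. For $D=2$ the vector $(1+\sqrt2,\,1-\sqrt2,\,3,\,3)$ is rational. The vector $e_1$ is not; in fact
$$\Phi^{-1}(\mu e_1)=\Big(\frac\mu2,\frac\mu{2\delta},0,0\Big).\tag{1}$$
More generally,
$$\text{a nonzero }x\in\Lambda\text{ never lies in }\mathrm{span}(e_1,e_3),\tag{2}$$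
because $\sigma\rho=\sigma\tau=0$ forces $\rho=\tau=0$.

**Definition (rational functionals and matrices).** A linear functional $\ell$ on $\mathbb R^4$ is *rational* if $\ell\circ\Phi$ has rational coefficients. A symmetric $4\times4$ matrix $M$ is *rational* if $M=\Phi N\Phi^T$ with $N$ rational.

If $x=\Phi q\in\Lambda$, then $xx^T=\Phi qq^T\Phi^T$ is rational. For other matrices we use a conjugation. Let $\Pi$ be the permutation matrix swapping coordinates $1\leftrightarrow2$ and $3\leftrightarrow4$. For $x\in K^4$ put $x^*=\Pi\,\sigma(x)$, and for a symmetric matrix $M$ with entries in $K$ put $M^*=\Pi\,\sigma(M)\,\Pi$, with $\sigma$ applied entrywise. Then: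

- $e_1^*=e_2$, $e_3^*=e_4$, and $x^*=x$ for $x\in\Lambda$;
- $(xx^T)^*=x^*(x^*)^T$ and $(wM)^*=\sigma(w)M^*$ for $w\in K$;
- $M$ is rational if and only if $M^*=M$.

For the last item, note that $\sigma(\Phi)=\Pi\Phi$. Let $N=\Phi^{-1}M\Phi^{-T}$, which has entries in $K$. Then
$$\sigma(N)=(\Pi\Phi)^{-1}\sigma(M)(\Pi\Phi)^{-T}=\Phi^{-1}\,\Pi\sigma(M)\Pi\,\Phi^{-T}=\Phi^{-1}M^*\Phi^{-T},$$
so $\sigma(N)=N$ if and only if $M^*=M$. For example, for $m,m'\in K$,
$$\mathrm{diag}(m,\sigma m,m',\sigma m')\ \text{ is rational},\tag{3}$$
since entrywise conjugation followed by the two swaps returns it unchanged.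

## From cones in $\mathbb R^4$ to nonnegative matrices

We shall work with a cone $P\subset\mathbb R^4$ and sums $\sum xx^T$ with $x\in P$. The facet functionals of $P$ turn these into cp factorizations.

**Lemma 4.** Let $L$ be an injective $r\times4$ matrix such that $\tilde L=L\Phi$ is rational, let $P=\{x\in\mathbb R^4:Lx\ge0\}$, and let $M$ be a symmetric $4\times4$ matrix. Put $A_0=LML^T$. For every subfield $k\subseteq\mathbb R$, the rule $b=Lx$ is a bijection between the cp factorizations of $A_0$ over $k$ and the representations $M=\sum_bx_bx_b^T$ (finite sums) with $x_b\in P$ and $\Phi^{-1}x_b\in k^4$.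

*Proof.* Given such a representation of $M$, the vectors $b=Lx_b=\tilde L\,\Phi^{-1}x_b$ are nonnegative with entries in $k$, and $\sum bb^T=LML^T=A_0$.

Conversely let $A_0=BB^T$ with $B\ge0$ over $k$. If $w^TL=0$, then $|B^Tw|^2=w^TA_0w=0$, so $w^Tb=0$ for every column $b$. Hence every column lies in the range of $L$, and $b=Lx_b$ for a unique $x_b\in\mathbb R^4$. As $Lx_b=b\ge0$, we have $x_b\in P$. The rational injective matrix $\tilde L$ has a rational left inverse, and $\tilde L(\Phi^{-1}x_b)=b\in k^r$, so $\Phi^{-1}x_b\in k^4$. Finally $LML^T=L\big(\sum_bx_bx_b^T\big)L^T$. Multiplying by a left inverse of $L$ on the left and by its transpose on the right gives $M=\sum_bx_bx_b^T$. $\square$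

How can one force the directions $x_b$? Use a quadratic form as a certificate. If a symmetric bilinear form $f$ satisfies $f(x,x)\ge0$ on $P$ and $\mathrm{tr}(fM)=0$, then $0=\mathrm{tr}(fM)=\sum_bf(x_b,x_b)$, so every $x_b$ is a zero of $f$ in $P$. (We write $f$ also for the Gram matrix $(f_{ij})$ of $f$ in the coordinates of $\mathbb R^4$.) A two-dimensional example: on $\mathbb R^2_{\ge0}$ the form $f(x,x)=2x_1x_2$ is nonnegative and vanishes only on the two axes, and $\mathrm{tr}(fM)=0$ for $M=\mathrm{diag}(2,3)$. So every cp factorization of $\mathrm{diag}(2,3)$ has only columns proportional to $e_1$ or $e_2$.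

## One irrational ray is not enough

Let us try to force a summand $\delta e_1e_1^T$. Look for a rational matrix
$$M=\delta\,e_1e_1^T+\sum_k\alpha_kp_kp_k^T,\qquad 0<\alpha_k\in K,\quad 0\ne p_k\in\Lambda,$$
together with a cone $P$ generated by finitely many vectors of $\Lambda$ and containing $e_1$ and the $p_k$, and a form $f\ge0$ on $P$ that vanishes in $P$ only on the rays of $e_1$ and of the $p_k$.

First we find what $f$ must look like near $e_1$. Write $e_1=\sum_ic_iu_i$ with $c_i>0$ and generators $u_i\in\Lambda$, and let $U$ be the real span of these $u_i$. Since $e_1$ and the $u_i$ lie in $K^4$, we can also write $e_1=\sum\kappa_iu_i$ with $\kappa_i\in K$. Applying the conjugation $*$ gives $e_2=\sum\sigma(\kappa_i)u_i\in U$. So $e_1\pm se_2=\sum_i(c_i\pm s\,\sigma(\kappa_i))u_i\in P$ for small $s>0$. A rational cone that contains $e_1$ thus contains a piece of the plane $\mathrm{span}(e_1,e_2)$ around $e_1$. From $f_{11}=0$ and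
$$0\le f(e_1\pm se_2,e_1\pm se_2)=\pm2sf_{12}+s^2f_{22}$$
we get $f_{12}=0$ and $f_{22}\ge0$. If $f_{22}=0$, then $f$ vanishes on the whole piece of plane and does not force the ray of $e_1$. So we need
$$f_{11}=f_{12}=0,\qquad f_{22}>0.$$

Now comes the point where the attempt stops. Since $M$ is rational, $M=M^*=-\delta\,e_2e_2^T+\sum_k\sigma(\alpha_k)p_kp_k^T$. Since $f(p_k,p_k)=0$ and $f_{11}=0$,
$$0=\mathrm{tr}(fM)=\mathrm{tr}(fM^*)=-\delta f_{22}.$$
Hence $f_{22}=0$, a contradiction. The negative conjugate $-\delta$, which we wanted, is what breaks the certificate.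

## A second irrational ray and the form $\Theta$

The last equation shows what is missing: a positive term to balance $-\delta f_{22}$. Add a second irrational ray $e_3$, with conjugate $e_4$ and weight $\gamma\in K$, $\gamma>0$. As before, we need $f_{33}=f_{34}=0$ and $f_{44}>0$, and the trace equation becomes $-\delta f_{22}+\sigma(\gamma)f_{44}=0$. So we need $\sigma(\gamma)>0$, and we take $\gamma=D$. Thus we look for
$$M=\delta\,e_1e_1^T+D\,e_3e_3^T+\sum_{k=1}^4\alpha_kp_kp_k^T,\qquad \alpha_k>0,\ \alpha_k\in K,$$
with $p_1,\dots,p_4\in\Lambda$ a basis of $\mathbb R^4$. The matrix is rational exactly when $M^*=M$, that is, when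
$$\sum_k(\sigma\alpha_k-\alpha_k)\,p_kp_k^T=\delta(e_1e_1^T+e_2e_2^T)+D(e_3e_3^T-e_4e_4^T)=\delta\,\mathrm{diag}(1,1,\delta,-\delta).$$
Put
$$\Theta=\mathrm{diag}\big(1,1,\tfrac1\delta,-\tfrac1\delta\big),\qquad \Theta^{-1}=\mathrm{diag}(1,1,\delta,-\delta),$$
and view $\Theta$ also as a bilinear form, with $\Theta(x)=\Theta(x,x)$. Every element $\sigma\alpha-\alpha$ with $\alpha\in K$ is $\delta$ times a rational number. Writing $\sigma\alpha_k-\alpha_k=\delta\omega_k$, the condition is $\sum_k\omega_kp_kp_k^T=\Theta^{-1}$. Multiplying by $\Theta p_l$ gives $\sum_k\omega_k\Theta(p_k,p_l)\,p_k=p_l$. Since the $p_k$ form a basis, this says that $\Theta(p_k,p_l)=0$ for $k\neq l$ and $\omega_k=1/\Theta(p_k)$. Conversely, these two properties give $\sum_k\omega_kp_kp_k^T\Theta p_l=p_l$ for all $l$, that is,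
$$\sum_k\omega_kp_kp_k^T=\Theta^{-1}.\tag{4}$$

Let $\mathcal F$ be the 6-dimensional space of real symmetric $4\times4$ matrices (bilinear forms) $f$ with $f_{11}=f_{33}=f_{12}=f_{34}=0$. What has to be found is:

- a $\Theta$-orthogonal basis $p_1,\dots,p_4$ of $\mathbb R^4$ consisting of vectors of $\Lambda$;
- a form $f\in\mathcal F$ with $f_{22},f_{44}>0$ and $f(p_k,p_k)=0$ for all $k$, that is strictly positive on every pair of distinct vectors among $e_1,e_3,p_1,\dots,p_4$.

The orthogonality conditions are compatible with rationality, since for $x=(\rho,\sigma\rho,\tau,\sigma\tau)$ and $x'=(\rho',\sigma\rho',\tau',\sigma\tau')$ in $\Lambda$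
$$\Theta(x,x')=\rho\rho'+\sigma(\rho\rho')+\frac{\tau\tau'-\sigma(\tau\tau')}\delta\in\mathbb Q.\tag{5}$$
We first find a real solution and then move it into $\Lambda$.

## A $\Theta$-orthogonal basis of zeros of $f_0=2ab-2ST$

**Step 1: a form for which zeros and positivity are easy to read.** Let $h=\delta^{-1/2}$, and put
$$a=x_1,\quad c=x_2,\quad b=hx_3,\quad t=hx_4,\qquad S=\frac{5c-3t}4,\quad T=\frac{5t-3c}4 .$$
Then $S^2-T^2=\frac{(25-9)c^2+(9-25)t^2}{16}=c^2-t^2$, so $\Theta(x)=a^2+c^2+b^2-t^2=a^2+b^2+S^2-T^2$. Let
$$f_0(x,x')=ab'+a'b-ST'-S'T,\qquad f_0(x,x)=2ab-2ST=2ab+\tfrac18(15c^2-34ct+15t^2),$$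
where we used $16ST=34ct-15c^2-15t^2$. There is no $a^2$, $b^2$, $ac$ or $bt$ term, so $f_0\in\mathcal F$. The change from $(c,t)$ to $(S,T)$ is there for the diagonal entries: with the form $2ab-2ct$ one would have $f_{22}=f_{44}=0$, whereas
$$f_0(e_2,e_2)=\tfrac{15}8>0,\qquad f_0(e_4,e_4)=\tfrac{15h^2}8>0.\tag{6}$$

In the coordinates $(a,b,S,T)$ the zeros of $f_0$ with $a=1$ are the vectors $(1,ST,S,T)$. For two of them, with parameters $(S,T)$ and $(S',T')$,
$$f_0=S'T'+ST-ST'-S'T=(S-S')(T-T').$$
So pairwise positivity means that the $S$'s and the $T$'s are ordered in the same way.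

**Step 2: four such zeros that are pairwise $\Theta$-orthogonal.** Let $R=\sqrt2-1$, so $\frac1R=\sqrt2+1$ and $\frac1R-R=2$. Let $\xi>0$ with $\xi^2=\frac1{6R}=\frac{\sqrt2+1}6$. Put
$$(S_1,T_1)=\Big(-\frac1{R\xi},-R\xi\Big),\quad (S_2,T_2)=(2R\xi,2\xi),\quad (S_3,T_3)=\Big(\xi,\frac1\xi\Big),\quad (S_4,T_4)=\Big(\frac1{2\xi},\frac1{2R\xi}\Big),$$
and let $g_k\in\mathbb R^4$ be the vector with $(a,b,S,T)=(1,S_kT_k,S_k,T_k)$. Since $R\xi^2=\frac16$, we have $S_kT_k=1,\frac23,1,\frac32$ for $k=1,2,3,4$. Now
$$\Theta(g_k,g_l)=1+S_kT_kS_lT_l+S_kS_l-T_kT_l ,$$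
and the six pairs are:

| pair | $S_kT_kS_lT_l$ | $S_kS_l$ | $T_kT_l$ | $\Theta(g_k,g_l)$ |
|---|---|---|---|---|
| 12 | $2/3$ | $-2$ | $-1/3$ | $1+\frac23-2+\frac13=0$ |
| 13 | $1$ | $-1/R$ | $-R$ | $2-\frac1R+R=0$ |
| 14 | $3/2$ | $-3$ | $-1/2$ | $1+\frac32-3+\frac12=0$ |
| 23 | $2/3$ | $1/3$ | $2$ | $1+\frac23+\frac13-2=0$ |
| 24 | $1$ | $R$ | $1/R$ | $2+R-\frac1R=0$ |
| 34 | $3/2$ | $1/2$ | $3$ | $1+\frac32+\frac12-3=0$ |

The norms $\Theta(g_k)=1+(S_kT_k)^2+S_k^2-T_k^2$ are
$$\Theta(g_1)=2+\tfrac6R-\tfrac R6>0,\qquad \Theta(g_2)=\tfrac{13}9+\tfrac23\big(R-\tfrac1R\big)=\tfrac19,$$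
$$\Theta(g_3)=2+\tfrac1{6R}-6R=\tfrac{7(7-5\sqrt2)}6<0,\qquad \Theta(g_4)=\tfrac{13}4+\tfrac32\big(R-\tfrac1R\big)=\tfrac14 .$$
All are nonzero. Pairwise orthogonal vectors of nonzero norm are linearly independent, so $g_1,\dots,g_4$ is a basis of $\mathbb R^4$.

**Step 3: positivity of $f_0$ on this configuration.** We have $2R<1$ and $2\xi^2=\frac{\sqrt2+1}3<1$. Hence $2R\xi<\xi<\frac1{2\xi}$ and $2\xi<\frac1\xi<\frac1{2R\xi}$, that is,
$$S_1<0<S_2<S_3<S_4,\qquad T_1<0<T_2<T_3<T_4 .$$
In the coordinates $(a,b,S,T)$, the vector $e_1$ is $(1,0,0,0)$ and $e_3$ is $(0,h,0,0)$. Therefore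
$$f_0(g_k,g_k)=0,\qquad f_0(g_k,g_l)=(S_k-S_l)(T_k-T_l)>0\ (k\ne l),\tag{7}$$
$$f_0(e_1,g_k)=S_kT_k>0,\qquad f_0(e_3,g_k)=h>0,\qquad f_0(e_1,e_3)=h>0.\tag{8}$$

**Step 4: the four vanishing conditions are independent.** This will let us correct $f_0$ after the $g_k$ are moved.

**Lemma 5.** The four functionals $f\mapsto f(g_k,g_k)$ on $\mathcal F$ are linearly independent.

*Proof.* Suppose $\sum_k\lambda_kf(g_k,g_k)=0$ for all $f\in\mathcal F$, and put $N=\sum_k\lambda_kg_kg_k^T$. Then $\mathrm{tr}(fN)=0$ for all $f\in\mathcal F$. Since $\mathcal F$ consists of all symmetric matrices with zeros in the places $11,33,12,34$, only $N_{11},N_{33},N_{12},N_{34}$ and their transposes can be nonzero. So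
$$N\Theta=B_1\oplus B_2,\qquad B_1=\begin{pmatrix}N_{11}&N_{12}\\N_{12}&0\end{pmatrix},\qquad B_2=\frac1\delta\begin{pmatrix}N_{33}&-N_{34}\\N_{34}&0\end{pmatrix}.$$
On the other hand orthogonality gives $N\Theta g_k=\mu_kg_k$ with $\mu_k=\lambda_k\Theta(g_k)$. The first coordinate of $g_k$ is $1$ and the third is $S_kT_k/h\ne0$. So the two halves of $g_k$ are nonzero vectors, and each $\mu_k$ is an eigenvalue of both $B_1$ and $B_2$.

Suppose two of the $\mu_k$ differ. Then $B_1$ and $B_2$ have these same two eigenvalues, so $-N_{12}^2=\det B_1=\det B_2=N_{34}^2/\delta^2$, and $N_{12}=0$. Then $B_1=\mathrm{diag}(N_{11},0)$, and the first coordinate of $N\Theta g_k=\mu_kg_k$ reads $N_{11}=\mu_k$, for every $k$. This is a contradiction.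

So all $\mu_k$ equal one number $\mu$, and $N\Theta=\mu I$ because the $g_k$ form a basis. The $(2,2)$ entry of $N\Theta$ is $0$, so $\mu=0$. Since $\Theta(g_k)\ne0$, all $\lambda_k=0$. $\square$

## Moving the basis into $\Lambda$

**Step 5: rational vectors with exact orthogonality.** Approximation would destroy the equations $\Theta(g_k,g_l)=0$; Gram–Schmidt without normalization restores them. Choose $g_k^{(m)}\in\Lambda$ with $g_k^{(m)}\to g_k$ as $m\to\infty$, and put
$$p_k=g_k^{(m)}-\sum_{j<k}\frac{\Theta(g_k^{(m)},p_j)}{\Theta(p_j)}\,p_j ,\qquad k=1,2,3,4.$$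
By induction on $k$, for large $m$ this is well defined and $p_k\to g_k$: if $p_j\to g_j$ for $j<k$, then $\Theta(p_j)\to\Theta(g_j)\ne0$ and $\Theta(g_k^{(m)},p_j)\to\Theta(g_k,g_j)=0$. The $p_k$ are pairwise $\Theta$-orthogonal, and $\Theta(p_k)\ne0$ for large $m$. By (5) the coefficients are rational numbers, and $\Lambda$ is a $\mathbb Q$-vector space, so $p_k\in\Lambda$.

**Step 6: a form with exact zeros at the $p_k$.** Consider $\mathcal T_p:\mathcal F\to\mathbb R^4$, $f\mapsto(f(p_k,p_k))_k$. By Lemma 5, $\mathcal T_g$ is onto, hence so is $\mathcal T_p$ for $p$ near $g$. Fix a Euclidean inner product on $\mathcal F$ and put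
$$f=f_0-\mathcal T_p^*(\mathcal T_p\mathcal T_p^*)^{-1}\mathcal T_pf_0\in\mathcal F,$$
where here $\mathcal T_p^*$ is the adjoint map. Then $\mathcal T_pf=\mathcal T_pf_0-\mathcal T_pf_0=0$, that is, $f(p_k,p_k)=0$ for all $k$. The form $f$ depends continuously on $p$, and it equals $f_0$ at $p=g$ because $\mathcal T_gf_0=0$. By (6), (7), (8) and continuity we can fix $m$ so large that $p_1,\dots,p_4$ is a basis of $\mathbb R^4$ and
$$f(p_k,p_l)>0\ (k\ne l),\quad f(e_1,p_k)>0,\quad f(e_3,p_k)>0,\quad f(e_1,e_3)>0,\quad f_{22}>0,\quad f_{44}>0.\tag{9}$$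
Moreover $f(e_1,e_1)=f(e_1,e_2)=f(e_3,e_3)=f(e_3,e_4)=0$, because $f\in\mathcal F$. The form $f$ itself need not be rational; it is only a certificate.

## A rational cone on which $f$ has six zero rays

**Step 7: rational generators around $e_1$ and $e_3$.** The vectors $e_1,e_3$ are not in $\Lambda$, so we surround each of them by two rational vectors of its plane. By density choose
$$v_1^\pm=(\rho_\pm,\sigma\rho_\pm,0,0)\in\Lambda\text{ near }e_1,\ \ \sigma\rho_+>0>\sigma\rho_-;\qquad v_2^\pm=(0,0,\tau_\pm,\sigma\tau_\pm)\in\Lambda\text{ near }e_3,\ \ \sigma\tau_+>0>\sigma\tau_- .$$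
By (9) we can take them so close that $\rho_\pm,\tau_\pm>0$ and
$$f(v_1^\pm,v_2^\pm)>0\ \text{(all sign choices)},\quad f(v_i^\pm,p_k)>0,\quad f(e_3,v_1^\pm)>0,\quad f(e_1,v_2^\pm)>0.\tag{10}$$
The combination $(-\sigma\rho_-)v_1^++(\sigma\rho_+)v_1^-$ has positive coefficients, second coordinate $0$ and positive first coordinate. So $e_1\in\mathrm{cone}(v_1^+,v_1^-)$, and in the same way $e_3\in\mathrm{cone}(v_2^+,v_2^-)$. Let
$$P=\mathrm{cone}(p_1,\dots,p_4,v_1^+,v_1^-,v_2^+,v_2^-).$$

**Step 8: the zeros of $f$ on $P$.** This is the certificate property.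

**Lemma 6.** $f(x,x)\ge0$ for $x\in P$, with equality only if $x$ is a nonnegative multiple of $e_1$, of $e_3$, or of some $p_k$.

*Proof.* Write $x=\sum_k\mu_kp_k+y_1+y_2$ with $\mu_k\ge0$ and $y_i\in\mathrm{cone}(v_i^+,v_i^-)$. Since $f(p_k,p_k)=0$,
$$f(x,x)=f(y_1,y_1)+f(y_2,y_2)+2f(y_1,y_2)+2\sum_k\mu_kf(p_k,y_1+y_2)+2\sum_{k<l}\mu_k\mu_lf(p_k,p_l).$$
As $f_{11}=f_{12}=0$, we have $f(y_1,y_1)=f_{22}\,(y_1)_2^2\ge0$. Equality holds iff $(y_1)_2=0$, that is, iff $y_1\in\mathbb R_{\ge0}e_1$, because the first coordinate of $y_1$ is nonnegative. Similarly $f(y_2,y_2)=f_{44}\,(y_2)_4^2\ge0$, with equality iff $y_2\in\mathbb R_{\ge0}e_3$. Each remaining term pairs two of the six vectors $\mu_1p_1,\dots,\mu_4p_4,y_1,y_2$. By (9) and (10) it is $\ge0$, and it is $>0$ if both vectors are nonzero. So if $f(x,x)=0$, at most one of the six vectors is nonzero. If it is $\mu_kp_k$, we are done. If it is $y_1$ or $y_2$, then $f(y_i,y_i)=0$ puts it on the ray of $e_1$ or $e_3$. $\square$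

**Step 9: a rational description of $P$ by at most $12$ inequalities.** This prepares the use of Lemma 4 and accounts for the number $12$ in the theorem. The functional $\psi=f(e_1+e_3,\cdot)$ is positive on all eight generators: on $p_k$ by (9), and on $v_1^\pm$ and $v_2^\pm$ by (10), since $f(e_1,v_1^\pm)=f(e_3,v_2^\pm)=0$. Hence $P$ is pointed: if $x$ and $-x$ are in $P$, then $\psi(x)=0$ and $x=0$. It is full-dimensional, because it contains the basis $p_1,\dots,p_4$. So the section $P\cap\{\psi=1\}$ is a 3-polytope, the convex hull of the eight rescaled generators, with $V\le8$ vertices. Let it have $E$ edges and $r$ facets. Each facet has at least three edges and each edge lies on two facets, so $2E\ge3r$. Together with Euler's formula $V-E+r=2$ this gives $r\le2V-4\le12$.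

The facets of $P$ correspond to those of the section. Each facet of $P$ spans a hyperplane and is generated by the generators it contains, so its hyperplane is spanned by three linearly independent vectors of $\Lambda$. A functional $\ell$ vanishes on them iff $\ell\circ\Phi$ vanishes on three linearly independent vectors of $\mathbb Q^4$. The solution space is one-dimensional and contains a nonzero rational solution. Thus $P=\{x:\ell_1(x)\ge0,\dots,\ell_r(x)\ge0\}$ with rational functionals $\ell_i$. Let $L:\mathbb R^4\to\mathbb R^r$ have rows $\ell_i$. Then $\tilde L=L\Phi$ is a rational matrix. If $Lx=0$, then $\pm x\in P$ and $x=0$, so $L$ is injective.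

## The matrix $A_0=LML^T$ and the proof of Theorem 1

**Step 10: the matrix, and why it is rational and completely positive.** Put $\omega_k=1/\Theta(p_k)$, a nonzero rational number by (5). Since the $p_k$ form a $\Theta$-orthogonal basis, (4) holds. We need $\alpha_k\in K$ with $\sigma\alpha_k-\alpha_k=\delta\omega_k$, that is, $\alpha_k=\kappa_k-\frac\delta2\omega_k$ with $\kappa_k$ rational, and $\alpha_k>0$. Choose
$$\kappa_k=\begin{cases}\frac{(1+D)\,\omega_k}4&\text{if }\omega_k>0,\\[2pt]0&\text{if }\omega_k<0,\end{cases}\qquad\text{so that}\qquad \alpha_k=\begin{cases}\frac{\omega_k}4(\delta-1)^2&\text{if }\omega_k>0,\\[2pt]\frac{|\omega_k|}2\,\delta&\text{if }\omega_k<0.\end{cases}\tag{11}$$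
Indeed $\frac{1+D}4-\frac\delta2=\frac{(\delta-1)^2}4$. All $\alpha_k$ are positive. Define
$$M=\tfrac12\,\mathrm{diag}(\delta,-\delta,D,D)+\sum_k\kappa_kp_kp_k^T,\qquad A_0=LML^T .$$
By (3) the diagonal matrix is rational, and so are the $p_kp_k^T$. Hence $M=\Phi N\Phi^T$ with $N$ rational, and $A_0=\tilde LN\tilde L^T$ is a rational matrix.

From $\frac12\mathrm{diag}(\delta,-\delta,D,D)+\frac\delta2\,\mathrm{diag}(1,1,\delta,-\delta)=\mathrm{diag}(\delta,0,D,0)$ and (4) we get $\frac12\mathrm{diag}(\delta,-\delta,D,D)=\mathrm{diag}(\delta,0,D,0)-\frac\delta2\sum_k\omega_kp_kp_k^T$. Therefore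
$$M=\delta\,e_1e_1^T+D\,e_3e_3^T+\sum_k\alpha_kp_kp_k^T .\tag{12}$$
As $e_1,e_3,p_k\in P$, the vectors $Le_1,Le_3,Lp_k$ are nonnegative. All coefficients in (12) are positive, so $A_0$ is completely positive.

**Step 11: the six rank-one matrices are independent.** This lets us compare coefficients. Suppose $\mathrm{diag}(c_1,0,c_2,0)=\sum_k\lambda_kp_kp_k^T$. Because the $p_k$ form a basis, the range of the right side is the span of the $p_k$ with $\lambda_k\ne0$. If the left side is nonzero, some $\lambda_k\ne0$, and then $p_k$ lies in the range of the left side, hence in $\mathrm{span}(e_1,e_3)$. This contradicts (2). So $c_1=c_2=0$, the range of the right side is zero, and all $\lambda_k=0$. Hence $e_1e_1^T,\,e_3e_3^T,\,p_1p_1^T,\dots,p_4p_4^T$ are linearly independent.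

**Step 12: a factorization over $k$ makes $\delta$ a sum of squares in $k$.** Let $A_0=BB^T$ with $B\ge0$ over $k$. By Lemma 4, $M=\sum_bx_bx_b^T$ with $x_b\in P$ and $\Phi^{-1}x_b\in k^4$. By (12), and since $f_{11}=f_{33}=f(p_k,p_k)=0$,
$$\sum_bf(x_b,x_b)=\mathrm{tr}(fM)=\delta f_{11}+Df_{33}+\sum_k\alpha_kf(p_k,p_k)=0 .$$
By Lemma 6 every term on the left is $\ge0$, so every term is $0$ and every $x_b$ is a nonnegative multiple of $e_1$, of $e_3$ or of some $p_k$. By Step 11 we may compare the coefficients of $e_1e_1^T$ with those in (12):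
$$\delta=\sum\mu^2,$$
the sum running over the columns with $x_b=\mu e_1$. At least one $\mu$ is nonzero. For such a column, (1) gives $\big(\frac\mu2,\frac\mu{2\delta},0,0\big)\in k^4$, so $\mu\in k$ (and $\delta\in k$). Thus $\delta$ is a sum of squares in $k$. For $k=\mathbb Q$ this is impossible, since $\delta\notin\mathbb Q$.

**Step 13: if $\delta$ is a sum of squares in $k$, there is a factorization over $k$.** Let $\delta=\sum_j\mu_j^2$ with $\mu_j\in k$. Then $\delta\in k$, so $K\subseteq k$. Positive rationals are sums of four rational squares, and products of sums of squares are sums of squares. So $\delta$, $D$ and, by (11), all $\alpha_k$ are sums of squares in $k$. The vectors $Le_1=\tilde L\Phi^{-1}e_1$, $Le_3$ and $Lp_k$ are nonnegative with entries in $K\subseteq k$. For each term $w\,yy^T$ in (12), with $y\in\{e_1,e_3,p_1,\dots,p_4\}$, write $w=\sum_is_i^2$ with $s_i\in k$ and use the columns $|s_i|\,Ly$. Together they form a cp factorization of $A_0$ over $k$.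

**Step 14: all $n\ge12$.** We have $r\le12\le n$. Let $A=A_0\oplus I_{n-r}$. This is a rational completely positive $n\times n$ matrix. If $A=BB^T$ is a cp factorization over $k$, the first $r$ rows of $B$ give one of $A_0$. If $A_0=B_0B_0^T$ is one of $A_0$, then $B_0\oplus I_{n-r}$ gives one of $A$. So $A$ has a cp factorization over $k$ exactly when $A_0$ has, which by Steps 12 and 13 is exactly when $\delta$ is a sum of squares in $k$. This proves Theorem 1. $\blacksquare$

## Perturbing towards the conjugates: proof of Theorem 2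

"Only if" is trivial: take $K=\mathbb Q$. For "if", let $K\subset\mathbb R$ be totally real of degree $d$, with embeddings $\sigma_1=\mathrm{id},\sigma_2,\dots,\sigma_d:K\to\mathbb R$, and let $A=\sum_ib_ib_i^T$ be rational with $0\ne b_i\in K^n$ nonnegative. (If there are no nonzero columns, $A=0$ and there is nothing to prove.) Applying $\sigma_j$ to the entries gives $A=\sigma_j(A)=\sum_i\sigma_j(b_i)\sigma_j(b_i)^T$ for every $j$.

A natural first attempt is to average over all $j$, which gives rational matrices $\frac1d\sum_j\sigma_j(b_i)\sigma_j(b_i)^T$ summing to $A$. But the conjugates may have negative entries. For $b=(1,\sqrt2)^T$ the conjugate is $(1,-\sqrt2)^T$, and the average is $\mathrm{diag}(1,2)$, which happens to be cp; nothing guarantees this in general. For instance, $b=(1,2+2\sqrt2)^T$ has conjugate $(1,2-2\sqrt2)^T$ and average $\begin{pmatrix}1&2\\2&12\end{pmatrix}$, but $b=(1,\sqrt2-1)^T$ has conjugate $(1,-\sqrt2-1)^T$ and average $\begin{pmatrix}1&-1\\-1&3\end{pmatrix}$, which has a negative entry. The remedy is to mix in the conjugates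 only with a small weight $\varepsilon$. For $b=(1,\sqrt2)^T$,
$$(1-\varepsilon)\begin{pmatrix}1&\sqrt2\\\sqrt2&2\end{pmatrix}+\varepsilon\begin{pmatrix}1&-\sqrt2\\-\sqrt2&2\end{pmatrix}=\begin{pmatrix}1&(1-2\varepsilon)\sqrt2\\(1-2\varepsilon)\sqrt2&2\end{pmatrix},$$
and for $0<\varepsilon<\frac12$ this has positive entries and positive determinant. By the description of $2\times2$ cp matrices found earlier, all nearby symmetric matrices are cp as well. We passed from a boundary matrix to an interior one, and interior matrices can be moved to rational ones.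

**Step 1: the smallest rational space around $b_i$.** "Interior" needs a space in which to be interior. Let $W_i=\mathrm{span}_{\mathbb R}\{\sigma_j(b_i):j=1,\dots,d\}$. Write $b_i=\sum_s\theta_sr_s$ with $(\theta_s)$ a $\mathbb Q$-basis of $K$ and $r_s\in\mathbb Q^n$. Then $\sigma_j(b_i)=\sum_s\sigma_j(\theta_s)r_s$, and the matrix $(\sigma_j(\theta_s))$ is invertible (its squared determinant is the discriminant of the basis, which is nonzero). So $W_i=\mathrm{span}(r_s)$ is a rational subspace of $\mathbb R^n$, meaning that it is spanned by vectors of $\mathbb Q^n$. For example, $b=(1,\sqrt2)^T$ gives $W=\mathbb R^2$, and $b=(\sqrt2,\sqrt2)^T$ gives the line spanned by $(1,1)^T$.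

If a coordinate of $b_i$ is $0$, so is that coordinate of all $\sigma_j(b_i)$. Hence all elements of $W_i$ vanish outside $\mathrm{supp}(b_i)$, while $b_i$ is positive on its support. So $b_i$ is interior, relative to $W_i$, to the cone
$$C_i=W_i\cap\mathbb R^n_{\ge0}.$$
Rational vectors are dense in $C_i$: they are dense in $W_i$, hence in the relative interior of $C_i$, and $C_i$ is the closure of its nonempty relative interior, being convex. Let $\mathcal S_i$ be the space of symmetric matrices with range in $W_i$. It is spanned by the rational matrices $r_sr_{s'}^T+r_{s'}r_s^T$, so it is a rational space. Let $G_i\subset\mathcal S_i$ be the convex cone generated by $\{xx^T:x\in C_i\}$.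

**Step 2: mixing in the conjugates gives interior points.** This is the heart of the proof.

**Lemma 7.** For all small $\varepsilon>0$,
$$M_i=(1-(d-1)\varepsilon)\,b_ib_i^T+\varepsilon\sum_{j\ge2}\sigma_j(b_i)\sigma_j(b_i)^T$$
is interior to $G_i$ relative to $\mathcal S_i$.

*Proof.* Let $\eta>0$ be such that $x\in W_i$ and $|x-b_i|<\eta$ imply $x\in C_i$. Write
$$M_i=\beta\,b_ib_i^T+\varepsilon H,\qquad \beta=1-d\varepsilon,\qquad H=\sum_{j\ge1}\sigma_j(b_i)\sigma_j(b_i)^T ,$$
with $\varepsilon$ so small that $\beta>0$. Here total reality enters: the $\sigma_j(b_i)$ are real, so for $w\in W_i$ we have $w^THw=\sum_j(w^T\sigma_j(b_i))^2\ge0$. If this is $0$, then $w$ is orthogonal to the spanning set of $W_i$ and $w=0$. So $H$ is positive definite on $W_i$. Let $r=\dim W_i$, and choose $\varepsilon$ so small that also $\sqrt{r/\beta}\,\sqrt{2\varepsilon\,\mathrm{tr}H}<\eta$.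

Now let $Q\in\mathcal S_i$ be small enough, depending on $\varepsilon$, that $\varepsilon H+Q$ is positive semidefinite with trace at most $2\varepsilon\,\mathrm{tr}H$. By the spectral theorem $\varepsilon H+Q=\sum_{s=1}^rn_sn_s^T$ with $n_s\in W_i$, and $|n_s|^2\le\mathrm{tr}(\varepsilon H+Q)\le2\varepsilon\,\mathrm{tr}H$. Then
$$M_i+Q=\sum_{s=1}^r\frac\beta{2r}\Big[\big(b_i+\sqrt{\tfrac r\beta}\,n_s\big)\big(b_i+\sqrt{\tfrac r\beta}\,n_s\big)^T+\big(b_i-\sqrt{\tfrac r\beta}\,n_s\big)\big(b_i-\sqrt{\tfrac r\beta}\,n_s\big)^T\Big].$$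
To see this, note that the mixed terms cancel, so the bracket is $2b_ib_i^T+\frac{2r}\beta n_sn_s^T$, and the sum is $\beta b_ib_i^T+\sum_sn_sn_s^T=M_i+Q$. Since $\sqrt{r/\beta}\,|n_s|<\eta$, all vectors $b_i\pm\sqrt{r/\beta}\,n_s$ lie in $C_i$, so $M_i+Q\in G_i$. This holds for all small $Q\in\mathcal S_i$. $\square$

**Step 3: passing to rational summands.** Fix one $\varepsilon$ that works for all of the finitely many $i$. Since $\sum_i\sigma_j(b_i)\sigma_j(b_i)^T=A$ for every $j$,
$$\sum_iM_i=(1-(d-1)\varepsilon)A+(d-1)\varepsilon A=A .$$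
So $(M_i)$ is a real point of the affine space $\{(X_i)\in\prod_i\mathcal S_i:\sum_iX_i=A\}$. In rational bases of the $\mathcal S_i$ this space is given by linear equations with rational coefficients. A rational system with a real solution has a rational one, and its solution set is that solution plus a rational subspace. So rational points are dense in it. Hence there are rational $X_i$ with $\sum_iX_i=A$, as close to the $M_i$ as we like, and by Lemma 7 we can take each $X_i$ interior to $G_i$ in $\mathcal S_i$.

**Step 4: each $X_i$ has a rational cp factorization.** Let $G_i^{\mathbb Q}\subseteq G_i$ be the convex cone generated by the $xx^T$ with $x\in C_i\cap\mathbb Q^n$. By the density in Step 1, every $xx^T$ with $x\in C_i$ is a limit of such matrices, so $\overline{G_i^{\mathbb Q}}\supseteq G_i$. In a finite-dimensional space a convex set and its closure have the same interior. Therefore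
$$X_i\in\mathrm{int}\,G_i\subseteq\mathrm{int}\,\overline{G_i^{\mathbb Q}}=\mathrm{int}\,G_i^{\mathbb Q}\subseteq G_i^{\mathbb Q} .$$
So the rational matrix $X_i$ is a combination, with nonnegative real weights, of matrices $xx^T$ with $x$ rational and nonnegative. By Lemma 3 it has a rational cp factorization. Putting the columns for all $i$ side by side gives a rational cp factorization of $\sum_iX_i=A$. $\blacksquare$
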